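
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{The common kernel of the down operators $D_1^*$ and $D_2^*$\\
on the divided polynomial algebra}


\begin{abstract}
Let $D_k=\sum_{i=1}^n x_i^{k+1}\partial/\partial x_i$ act on $\mathbb Z[x_1,\dots,x_n]$,
and let $D_k^*$ be the adjoint operator on the divided polynomial algebra $W^*(n)$. We prove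
the conjecture that the intersection of the kernels of $D_1^*$ and $D_2^*$ is zero in all
degrees above $n(n+1)/2$, and we show that this bound is sharp for every $n$. The proof
shows, by elementary means, that over $\mathbb Q$ every monomial of larger degree lies in the
sum of the images of the $D_k$, $k\ge1$. It is carried out for a family of modules depending
on parameters; the parameters are what makes an induction on the number of variables possible.
\end{abstract}

\section{The question and the results}

Let $n\ge1$ and let $W(n)=\mathbb Z[x_1,\dots,x_n]$, graded by total degree. For $k\ge 1$ the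
operator
\[
D_k=\sum_{i=1}^n x_i^{k+1}\frac{\partial}{\partial x_i},\qquad
D_k(x_1^{a_1}\cdots x_n^{a_n})=\sum_{i=1}^n a_i\,x_1^{a_1}\cdots x_i^{a_i+k}\cdots x_n^{a_n},
\]
raises degree by $k$. Let $W^*(n)$ be the graded dual of $W(n)$, the \emph{divided polynomial
algebra}. In each degree it is free over $\mathbb Z$ on the divided monomials
$x_1^{(b_1)}\cdots x_n^{(b_n)}$, the basis dual to the monomials $x_1^{b_1}\cdots x_n^{b_n}$.
The \emph{down operator} $D_k^*$ is the adjoint of $D_k$, defined by
$\langle D_k^*\varphi,f\rangle=\langle\varphi,D_kf\rangle$. It lowers degree by $k$, and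
explicitly
\[
D_k^*\bigl(x_1^{(b_1)}\cdots x_n^{(b_n)}\bigr)=\sum_{i:\,b_i\ge k}(b_i-k)\,
x_1^{(b_1)}\cdots x_i^{(b_i-k)}\cdots x_n^{(b_n)} .
\]

The following statement is posed as a conjecture in \cite{source}; we prove it.

\begin{theorem}\label{thm:main}
If $d>n(n+1)/2$, and $\varphi\in W^*(n)$ has degree $d$ and satisfies
$D_1^*\varphi=D_2^*\varphi=0$, then $\varphi=0$.
\end{theorem}

To see what is being asked, regard $\varphi$ as a linear functional on polynomials of degree
$d$. Then $D_k^*\varphi=0$ says that $\varphi$ vanishes on the part of the image of $D_k$ in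
degree $d$. The operators $D_1$ and $D_2$ generate all the others, up to nonzero rational
factors, by commutators (Section~\ref{sec:main}). So the theorem says that in every degree
above $n(n+1)/2$ the images of the $D_k$, $k\ge1$, together span all polynomials over
$\mathbb Q$.

For $n=1$ we have $D_1x^{d-1}=(d-1)x^d$, so every degree $d\ge 2$ is filled. Nothing nonzero
is reached in degree $1$: only $D_1$ acting on constants maps there, and it kills constants.
The bound is $1=n(n+1)/2$. For general $n$ the natural candidate for a functional killing all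
images is obtained by antisymmetry. The element
\[
\omega_n=\sum_{\sigma\in S_n}\operatorname{sgn}(\sigma)\,
x_1^{(\sigma(1))}\cdots x_n^{(\sigma(n))}
\]
has degree $1+2+\dots+n=n(n+1)/2$. Pairing it with $D_kx^a$ leaves only terms that cancel in
pairs, because raising either of two equal exponents gives monomials that differ by a
transposition. So $\omega_n$ is annihilated by every $D_k^*$ (Theorem~\ref{thm:sharp}), and
the bound in Theorem~\ref{thm:main} cannot be lowered. What has to be shown is that nothing
survives above the degree of $\omega_n$.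

\paragraph{A version with parameters.}
Let $K$ be a field of characteristic $0$, $\mathbb N=\{0,1,2,\dots\}$, $[n]=\{1,\dots,n\}$ and
$\alpha=(\alpha_1,\dots,\alpha_n)\in K^n$. Let $F_\alpha$ be the $K$-vector space with basis
the symbols $x^{\alpha+c}$, $c\in\mathbb N^n$. The polynomial ring $K[x_1,\dots,x_n]$ acts on
it by adding exponents. The \emph{level} of $x^{\alpha+c}$ is $|c|=\sum_ic_i$. For $k\ge0$ put
\[
D_kx^b=\sum_{i=1}^n b_i\,x^{b+ke_i}\qquad(b=\alpha+c),
\]
where $e_i$ is the $i$-th unit vector. Then $D_k$ raises level by $k$, and $D_0$ acts on level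
$N$ as the scalar $|\alpha|+N$, where $|\alpha|=\sum_i\alpha_i$. We write
\[
H_\alpha=\sum_{k\ge1}D_kF_\alpha ,
\]
a graded subspace of $F_\alpha$. If $\alpha\in\mathbb N^n$, then $F_\alpha$ is just the ideal
$x^\alpha K[x_1,\dots,x_n]$ with the operators $D_k$ above. We shall meet such ideals because
the induction requires us to solve $f=\sum_k D_kf_k$ with $f_k$ whose exponents stay above a
prescribed floor. Arbitrary $\alpha$ cost nothing extra, provided that certain scalars do not
vanish. For $T\subseteq[n]$ let $|\alpha_T|=\sum_{i\in T}\alpha_i$; the condition is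
\begin{equation}\label{C}
|\alpha_T|\notin\{0,-1,-2,\dots\}\qquad\text{for every nonempty }T\subseteq[n].
\end{equation}
It holds, for example, for $\alpha=(1,\dots,1)$ and for all positive real $\alpha_i$.

\begin{theorem}\label{thm:param}
If $\alpha$ satisfies \eqref{C}, then every element of $F_\alpha$ of level $N>n(n-1)/2$ lies
in $H_\alpha$.
\end{theorem}

\begin{theorem}\label{thm:sharp}
The element $\omega_n$ is nonzero of degree $n(n+1)/2$, and $D_k^*\omega_n=0$ for all
$k\ge1$. More generally, if all $\alpha_i$ are equal, then level $n(n-1)/2$ of $F_\alpha$ is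
not contained in $H_\alpha$.
\end{theorem}

The bounds in Theorems~\ref{thm:main} and~\ref{thm:param} agree: a monomial in which all $n$
variables occur is a basis element of $F_{(1,\dots,1)}$, and its level is its degree minus $n$.

\section{Two variables by hand}\label{sec:two}

Both ideas of the proof are visible for $n=2$. Write $x,y$ for the variables, work over
$\mathbb Q$, and call a polynomial \emph{hit} if it lies in the sum of the images of the
$D_k$, $k\ge1$. We show that every monomial of degree $d\ge4$ is hit.

\emph{Both exponents at least $2$.} Write the monomial as $x^{a+1}y^{b+1}$ with $a,b\ge1$, and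
put
\[
g_1=-(a+1)b\,x^ay^{b+1}-a(b+1)\,x^{a+1}y^b,\qquad g_2=(a+1)(b+1)\,x^ay^b .
\]
Then
\begin{align*}
D_1g_1={}&-(a+1)b\bigl(a\,x^{a+1}y^{b+1}+(b+1)\,x^ay^{b+2}\bigr)\\
&-a(b+1)\bigl((a+1)\,x^{a+2}y^b+b\,x^{a+1}y^{b+1}\bigr),\\
D_2g_2={}&(a+1)(b+1)\bigl(a\,x^{a+2}y^b+b\,x^ay^{b+2}\bigr).
\end{align*}
The unwanted monomials $x^{a+2}y^b$ and $x^ay^{b+2}$ cancel, and
\[
D_1g_1+D_2g_2=-ab\,(a+b+2)\,x^{a+1}y^{b+1}.
\]
Since $ab(a+b+2)\ne0$, the monomial is hit. Section~\ref{sec:identity} explains where $g_1$
and $g_2$ come from.

\emph{One exponent equal to $1$.} By symmetry consider $x^{d-1}y$. Integrate in $x$ alone,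
treating $y$ as a coefficient. From $D_1(x^{d-2}y)=(d-2)x^{d-1}y+x^{d-2}y^2$ we get
\[
x^{d-1}y=\frac1{d-2}\bigl(D_1(x^{d-2}y)-x^{d-2}y^2\bigr).
\]
The error term has moved one unit of degree from $x$ to $y$. As $d\ge4$, both its exponents
are at least $2$, so it is hit by the first case.

\emph{One exponent equal to $0$.} This is one variable: $x^d=D_1x^{d-1}/(d-1)$.

In degree $3$ the second step only gives $x^2y=D_1(xy)-xy^2$, and the error term is again of
the kind we started with. This failure is real, since
$\omega_2=x^{(1)}y^{(2)}-x^{(2)}y^{(1)}$ is a functional that vanishes on everything hit but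
not on $x^2y$.

For general $n$ the first step becomes a product identity, which under \eqref{C} disposes of
all monomials $x^{\alpha+c}$ with every $c_i\ge1$. The second becomes an induction: integrate
in a set $T$ of variables with large exponents, using the theorem for fewer variables, and
push the error into the remaining variables until enough exponents are large.

\section{A product identity}\label{sec:identity}

Elements of $H_\alpha$ are sums $\sum_{k\ge 1}D_kg_k$. It is convenient to collect the $g_k$ in a
generating polynomial $G(t)=\sum_kt^kg_k\in F_\alpha[t]$, including a term $g_0$. Let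
$\theta_ix^b=b_ix^b$, so that $\theta_i=x_i\partial/\partial x_i$ and
$D_k=\sum_ix_i^k\theta_i$. Let $\theta_i$ act on $F_\alpha[t]$ with $t$ held fixed, and for
$P(t)=\sum_kt^kp_k\in F_\alpha[t]$ write $[P]_{t=x_i}=\sum_kx_i^kp_k\in F_\alpha$. Then
\begin{equation}\label{gen}
\sum_{k\ge0}D_kg_k=\sum_{i=1}^n\sum_{k\ge0}x_i^k\,\theta_ig_k
=\sum_{i=1}^n\bigl[\theta_iG(t)\bigr]_{t=x_i}.
\end{equation}
If each $\theta_iG(t)$ is divisible by $t-x_i$, that is, lies in $(t-x_i)F_\alpha[t]$, then the
right-hand side vanishes and
$D_0g_0=-\sum_{k\ge1}D_kg_k\in H_\alpha$; moreover $D_0$ only multiplies $g_0$ by a scalar when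
$g_0$ is homogeneous. So we look for such $G$. In one variable try $G=x^b(rt-sx)$ with
constants $r,s$:
\[
\theta\bigl(x^b(rt-sx)\bigr)=x^b\bigl(br\,t-(b+1)s\,x\bigr)
\]
is divisible by $t-x$ when $br=(b+1)s$, so take $r=b+1$, $s=b$. In several variables the
product of such factors works, because $\theta_i$ affects only the $i$-th factor.

\begin{lemma}\label{lem:product}
Let $b=\alpha+c$ with $c\in\mathbb N^n$, and let $\mathbf 1=(1,\dots,1)$. If $b_i\ne0$ for all
$i$ and $|b|+n\ne0$, then $x^{b+\mathbf 1}\in H_\alpha$.
\end{lemma}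

\begin{proof}
Let
\[
G(t)=\prod_{i=1}^n x_i^{b_i}\bigl((b_i+1)t-b_ix_i\bigr)=\sum_{k=0}^nt^kg_k,
\qquad g_k\in F_\alpha ,
\]
where the product stands for the polynomial $\prod_i((b_i+1)t-b_ix_i)$ applied to the symbol
$x^b=\prod_ix_i^{b_i}$. Since
\[
\theta_i\bigl(x_i^{b_i}((b_i+1)t-b_ix_i)\bigr)=b_i(b_i+1)\,x_i^{b_i}(t-x_i)
\]
and $\theta_i$ commutes with multiplication by $t$ and by $x_j$ for $j\ne i$, $\theta_iG(t)$ is
$t-x_i$ times an element of $F_\alpha[t]$, and $[\theta_iG(t)]_{t=x_i}=0$
for every $i$. By \eqref{gen}, $D_0g_0=-\sum_{k=1}^nD_kg_k\in H_\alpha$. Here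
$g_0=(-1)^n\bigl(\prod_ib_i\bigr)x^{b+\mathbf 1}$, and $D_0g_0=(|b|+n)g_0$ because the sum of
the exponents of $x^{b+\mathbf 1}$ is $|b|+n$. All these scalars are nonzero, so
$x^{b+\mathbf 1}\in H_\alpha$.
\end{proof}

For $n=2$ this $G$ yields exactly the $g_1,g_2$ of Section~\ref{sec:two}.

\section{Proof of Theorem \ref{thm:param}}\label{sec:proof}

Under \eqref{C}, Lemma~\ref{lem:product} settles the monomials $x^{\alpha+c}$ with all
$c_i\ge1$. The others are ordered by how far they are from this. For $1\le i\le m$ call a
vector $c\in\mathbb N^m$ \emph{$i$-large} if at least $m-i+1$ of its coordinates are $\ge i$;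
in other words, if the $i$-th smallest coordinate is at least $i$. Thus $1$-large means that
all coordinates are positive, and $m$-large means that some coordinate is at least $m$.

\begin{lemma}\label{lem:sort}
If $c\in\mathbb N^m$ and $|c|>m(m-1)/2$, then $c$ is $i$-large for some $i\in\{1,\dots,m\}$.
\end{lemma}

\begin{proof}
Sort the coordinates: $c_{(1)}\le\dots\le c_{(m)}$. If $c_{(i)}\le i-1$ for every $i$, then
$|c|\le0+1+\dots+(m-1)=m(m-1)/2$. So $c_{(i)}\ge i$ for some $i$.
\end{proof}

It therefore suffices to treat $i$-large exponents, which we do in the order $i=1,2,\dots,n$.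
The passage to larger $i$ integrates in some of the variables. If $[n]=Z\sqcup T$, then
$F_\alpha=F_{\alpha_Z}\otimes F_{\alpha_T}$, where $\alpha_Z,\alpha_T$ are the restrictions of
$\alpha$. Write $D_k^Z$ and $D_k^T$ for the operators on the two factors, and $uv$ for
$u\otimes v$. Then
\begin{equation}\label{leibniz}
D_k(uv)=(D_k^Zu)\,v+u\,(D_k^Tv)\qquad(u\in F_{\alpha_Z},\ v\in F_{\alpha_T}).
\end{equation}
\emph{Integrating} $uv$ in the variables of $T$ means writing $v=\sum_{k\ge1}D_k^Tv_k$. By
\eqref{leibniz}, $uv$ is then congruent modulo $H_\alpha$ to the error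
$-\sum_{k\ge1}(D_k^Zu)\,v_k$, in which some of the level has moved from $T$ to $Z$.

\begin{example}
Here is the mechanism for $n=3$ in the lowest level covered, $N=4$, with $\alpha$ satisfying
\eqref{C}. Write $[c]$ for $x^{\alpha+c}$, and start with $[4,0,0]$, which
is $3$-large but neither $1$- nor $2$-large. We integrate in $x_1$ twice, using
\begin{align*}
D_1[3,0,0]&=(\alpha_1+3)[4,0,0]+\alpha_2[3,1,0]+\alpha_3[3,0,1],\\
D_1[2,1,0]&=(\alpha_1+2)[3,1,0]+(\alpha_2+1)[2,2,0]+\alpha_3[2,1,1],
\end{align*}
and the analogue of the second line with the indices $2$ and $3$ exchanged. As $\alpha_1+3$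
and $\alpha_1+2$ are nonzero by \eqref{C}, this expresses
$[4,0,0]$ modulo $H_\alpha$ through $[2,2,0]$, $[2,0,2]$ and $[2,1,1]$. The last is $1$-large
and lies in $H_\alpha$ by Lemma~\ref{lem:product}. The first is $2$-large: we integrate it in
$x_1,x_2$ together. The proof of Lemma~\ref{lem:product} in these two variables, with
$b=(\alpha_1+1,\alpha_2+1)$, writes $[2,2]$ as $D_1f_1+D_2f_2$ with $f_1$ in the span of
$[1,2],[2,1]$ and $f_2$ a multiple of $[1,1]$. By \eqref{leibniz}, $[2,2,0]$ is congruent
modulo $H_\alpha$ to a combination of $[1,2,1]$, $[2,1,1]$, $[1,1,2]$. These are all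
$1$-large, hence in $H_\alpha$. The same applies to $[2,0,2]$, and so $[4,0,0]\in H_\alpha$.

While integrating in $x_1$ we kept $c_1\ge2$, and while integrating in $x_1,x_2$ we kept
$c_1,c_2\ge1$. If the error terms could fall below such floors, they need not be $i$-large
for any $i$ that has already been treated. The floors are secured by applying the theorem for
fewer variables with shifted parameters.
\end{example}

\begin{proof}[Proof of Theorem \ref{thm:param}]
We use induction on $n$: the theorem is assumed for all smaller numbers of variables and all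
parameters satisfying \eqref{C}. For $n=1$ nothing is assumed. Fix $\alpha$ satisfying
\eqref{C} and $N>n(n-1)/2$, and write $H=H_\alpha$. By Lemma~\ref{lem:sort} it is enough to
prove, for $i=1,\dots,n$,
\begin{quote}
$P(i)$: if $c\in\mathbb N^n$ is $i$-large and $|c|=N$, then $x^{\alpha+c}\in H$.
\end{quote}

\medskip
\noindent\textbf{$P(1)$.} All $c_j\ge1$. Apply Lemma~\ref{lem:product} with
$b=\alpha+c-\mathbf 1$. Here $b_j=\alpha_j+(c_j-1)\ne0$ by \eqref{C} for $\{j\}$, and
$|b|+n=|\alpha|+N\ne0$ by \eqref{C} for $[n]$. For $n=1$ the proof ends here.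

\medskip
\noindent\textbf{$P(z+1)$ for $1\le z\le n-1$, assuming $P(1),\dots,P(z)$.} Put $a=n-z\ge 1$.
If $c$ is $(z+1)$-large, there is a set $T$ of $a$ indices with $c_t\ge z+1$ on $T$. To have a
statement that survives integration we weaken this hypothesis to $c_t\ge z$. Fix any
$T\subseteq[n]$ with $|T|=a$, and let $Z=[n]\setminus T$, so $|Z|=z$. We claim, for
$c\in\mathbb N^n$:
\begin{equation}\label{star}
\text{if }|c|=N\text{ and }c_t\ge z\text{ for all }t\in T,\text{ then }x^{\alpha+c}\in H.
\end{equation}
This for all $T$ implies $P(z+1)$. Let $e=\sum_{j\in Z}c_j$, the part of the level sitting on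
$Z$. Since $e\le N$, we may prove \eqref{star} by descending induction on $e$.

\emph{Case $e>z(z-1)/2$.} By Lemma~\ref{lem:sort} applied to the restriction of $c$ to $Z$,
there is $i\in\{1,\dots,z\}$ such that at least $z-i+1$ indices $j\in Z$ have $c_j\ge i$. All
$n-z$ indices $t\in T$ satisfy $c_t\ge z\ge i$ as well. So at least $n-i+1$ coordinates of $c$
are $\ge i$, that is, $c$ is $i$-large with $i\le z$, and $P(i)$ gives $x^{\alpha+c}\in H$.

\emph{Case $e\le z(z-1)/2$.} Write $x^{\alpha+c}=uf$ with $u\in F_{\alpha_Z}$ and
$f\in F_{\alpha_T}$ the monomials in the variables of $Z$ and of $T$. Since $c_t\ge z$ on $T$,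
$f$ is also a basis element of $F_{\alpha'}\subseteq F_{\alpha_T}$, where
$\alpha'=\alpha_T+(z,\dots,z)$. There its level is
\[
\ell=\sum_{t\in T}(c_t-z)=N-e-za>\frac{n(n-1)}2-za-\frac{z(z-1)}2=\frac{a(a-1)}2 ;
\]
the last equality is the expansion of $n(n-1)/2$ for $n=z+a$. The parameters $\alpha'$ satisfy
\eqref{C}: if $|\alpha_{T'}|+z|T'|$ were an integer $\le0$ for some nonempty $T'\subseteq T$,
then so would be $|\alpha_{T'}|$. As $a<n$, the theorem in $a$ variables applies. Taking
homogeneous components, it gives
\[
f=\sum_{k\ge1}D_k^Tf_k,\qquad f_k\in F_{\alpha'}\text{ of level }\ell-k .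
\]
By \eqref{leibniz},
\[
x^{\alpha+c}=uf=\sum_{k\ge1}D_k(uf_k)-\sum_{k\ge1}(D_k^Zu)\,f_k .
\]
The first sum is in $H$. Each $(D_k^Zu)f_k$ is a linear combination of monomials
$x^{\alpha+c'}$ with $|c'|=N$, with $c'_t\ge z$ on $T$ because $f_k\in F_{\alpha'}$, and with
$\sum_{j\in Z}c'_j=e+k>e$. These lie in $H$ by the descending induction on $e$. Hence
$x^{\alpha+c}\in H$, which proves \eqref{star}, $P(z+1)$ and the theorem.
\end{proof}

\begin{remark}
In this argument the floor $z$ in \eqref{star} is pinned from both sides. The first case uses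
$c_t\ge i$ on $T$ for every $i\le z$, so it asks for a floor of at least $z$. In the second
case a floor $z+1$ would lower $\ell$ by $a$, and the estimate $\ell>a(a-1)/2$ needed for the
induction would no longer follow. The bound $N>n(n-1)/2$ itself is used to apply
Lemma~\ref{lem:sort} and in this estimate. Condition \eqref{C} enters only through the scalars
in $P(1)$, but the induction calls upon $P(1)$ for subsets of the variables, which is why all
nonempty $T$ occur in it.
\end{remark}

\section{Proof of Theorem \ref{thm:main}}\label{sec:main}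

\begin{proof}[Proof of Theorem \ref{thm:main}]
Let $\varphi\in W^*(n)$ have degree $d>n(n+1)/2$ with $D_1^*\varphi=D_2^*\varphi=0$. Extend
scalars to $\mathbb Q$ and regard $\varphi$ as a functional on $\mathbb Q[x_1,\dots,x_n]$ that
vanishes outside degree $d$. Then $\varphi\circ D_1=\varphi\circ D_2=0$.

\emph{All $D_k$ are available.} In one variable
\[
[x^2\partial,x^{k+1}\partial]=\bigl((k+1)-2\bigr)x^{k+2}\partial ,
\]
and operators in different variables commute, so $[D_1,D_k]=(k-1)D_{k+1}$. Hence for $k\ge2$
\begin{equation}\label{comm}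
\varphi\circ D_{k+1}=\frac1{k-1}\bigl(\varphi\circ D_1D_k-\varphi\circ D_kD_1\bigr),
\end{equation}
and by induction $\varphi\circ D_k=0$ for all $k\ge1$. The commutator of $D_1$ with itself
being $0$, the induction has to start from $D_2$; this is where the hypothesis
$D_2^*\varphi=0$ enters.

\emph{All monomials of degree $d$ are hit.} Let $x^b$ be a monomial of degree $d$,
$I=\{i:b_i\ge1\}$ and $m=|I|$; as $d>0$, $m\ge1$. In the $m$ variables $x_i$, $i\in I$, the
space $F_{(1,\dots,1)}$ over $K=\mathbb Q$ is
$\bigl(\prod_{i\in I}x_i\bigr)\mathbb Q[x_i:i\in I]$, and $D_k$ acts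
on it as the given differential operator, since $\partial/\partial x_j$ is zero there for
$j\notin I$. The monomial $x^b$ is a basis element of level
\[
d-m>\frac{n(n+1)}2-m\ge\frac{m(m+1)}2-m=\frac{m(m-1)}2 .
\]
Condition \eqref{C} holds because $|\alpha_T|=|T|>0$. By Theorem~\ref{thm:param} in $m$
variables, $x^b\in\sum_{k\ge1}D_k\,\mathbb Q[x_1,\dots,x_n]$, so $\varphi(x^b)=0$.

Thus $\varphi$ vanishes on every monomial of degree $d$, so $\varphi=0$ over $\mathbb Q$. Since
$W^*(n)$ is free over $\mathbb Z$ in each degree, it embeds in its extension to $\mathbb Q$,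
and $\varphi=0$ in $W^*(n)$.
\end{proof}

\section{Sharpness}

\begin{proof}[Proof of Theorem \ref{thm:sharp}]
Let all $\alpha_i=\beta$. Define a functional $\varphi$ on level $n(n-1)/2$ of $F_\alpha$ by
\[
\varphi(x^{\alpha+c})=\begin{cases}\operatorname{sgn}(\sigma)&\text{if }
c=(\sigma(1)-1,\dots,\sigma(n)-1)\text{ for some }\sigma\in S_n,\\0&\text{otherwise.}
\end{cases}
\]
It is nonzero. Level $n(n-1)/2$ of $H_\alpha$ is spanned by the elements $D_kx^{\alpha+c}$ with
$k\ge1$ and $|c|=n(n-1)/2-k$, so we must show that $\varphi$ vanishes on these. We have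
\[
\varphi(D_kx^{\alpha+c})=\sum_{l=1}^n(\beta+c_l)\,\varphi(x^{\alpha+c+ke_l}).
\]
If all terms are zero there is nothing to prove. Otherwise $\varphi(x^{\alpha+c+ke_i})\ne0$ for
some $i$, that is, $c+ke_i$ is a rearrangement of $(0,1,\dots,n-1)$. Since
$0\le c_i<c_i+k\le n-1$, the value $c_i$ occurs exactly once in $c+ke_i$, and not in position
$i$; so there is exactly one $j\ne i$ with $c_j=c_i$. The vector $c+ke_j$ arises from $c+ke_i$
by interchanging the entries in positions $i$ and $j$, so $\varphi$ takes opposite values on
the corresponding monomials. For $l\ne i,j$ the vector $c+ke_l$ has equal entries in positions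
$i$ and $j$, so its term is zero. Hence
\[
\varphi(D_kx^{\alpha+c})=(\beta+c_i)\,\varphi(x^{\alpha+c+ke_i})
+(\beta+c_j)\,\varphi(x^{\alpha+c+ke_j})=0,
\]
because $c_i=c_j$; this is where the equality of the $\alpha_i$ is used. So $\varphi$ is a
nonzero functional that kills $H_\alpha$ in level $n(n-1)/2$.

Now let $K=\mathbb Q$ and $\beta=1$. Then $F_\alpha=x_1\cdots x_n\mathbb Q[x_1,\dots,x_n]$, and
$\varphi$, extended by $0$ to the monomials of degree $n(n+1)/2$ not divisible by
$x_1\cdots x_n$, is $\omega_n$. The support $\{i:a_i\ge1\}$ of a monomial $x^a$ is the same for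
all monomials occurring in $D_kx^a$, since the terms with $a_i=0$ have coefficient $0$. So
$\omega_n(D_kx^a)=0$ for $x^a$ of full support by what was shown, and for other $x^a$ because
$\omega_n$ vanishes on monomials without full support. Therefore $D_k^*\omega_n=0$ for all
$k\ge1$. The divided monomials in $\omega_n$ are distinct, so $\omega_n\ne0$.
\end{proof}

\section{Other parameters and positive characteristic}

Taking all $\alpha_i$ equal to $1/q$ gives a deformed version of the result.

\begin{corollary}\label{cor:q}
Let $K$ be a field of characteristic $0$ and let $q\in K\setminus\{0\}$ with $q\ne-a/m$ for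
all integers $1\le a\le n$, $m\ge1$. Let
\[
P_k=\sum_{i=1}^nx_i^k\Bigl(1+q\,x_i\frac{\partial}{\partial x_i}\Bigr)
\quad\text{on }K[x_1,\dots,x_n].
\]
Then $\sum_{k\ge1}P_kK[x_1,\dots,x_n]$ contains every homogeneous polynomial of degree
$>n(n-1)/2$, and this bound is sharp.
\end{corollary}

\begin{proof}
Let $\alpha_i=1/q$ for all $i$. We have $P_kx^c=\sum_i(1+qc_i)x^{c+ke_i}=
q\sum_i(\alpha_i+c_i)x^{c+ke_i}$, so under the bijection $x^c\mapsto x^{\alpha+c}$, which takes
degree to level, $P_k$ corresponds to $qD_k$. Condition \eqref{C} says $a/q\ne-m$ for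
$1\le a\le n$ and $m\ge0$. For $m=0$ this is automatic, and for $m\ge1$ it is the hypothesis.
Apply Theorems~\ref{thm:param} and~\ref{thm:sharp}.
\end{proof}

\begin{remark}
Condition \eqref{C} cannot simply be dropped. For $n=2$, level $2$ of $H_\alpha$ is spanned by
$D_1x^{\alpha+e_1}$, $D_1x^{\alpha+e_2}$ and $D_2x^\alpha$. In the basis $x^{\alpha+2e_1}$,
$x^{\alpha+e_1+e_2}$, $x^{\alpha+2e_2}$ their determinant is
\[
\det\begin{pmatrix}\alpha_1+1&\alpha_2&0\\0&\alpha_1&\alpha_2+1\\\alpha_1&0&\alpha_2
\end{pmatrix}
=(\alpha_1+1)\alpha_1\alpha_2+\alpha_2(\alpha_2+1)\alpha_1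
=\alpha_1\alpha_2(\alpha_1+\alpha_2+2).
\]
So the conclusion of Theorem~\ref{thm:param} fails in level $2>1$ when $\alpha_1+\alpha_2=-2$,
for instance when $\alpha_1=\alpha_2=-1$, which is $q=-1$ in Corollary~\ref{cor:q}. On the
other hand, \eqref{C} is not necessary: for $n=1$ and $\alpha=-1$ every level $N\ge1$ is
reached, since $D_Nx^{\alpha}=-x^{\alpha+N}$.
\end{remark}

Finally, the proof of Theorem~\ref{thm:main} divides only by integers between $1$ and $d$, so
it also works in characteristic larger than $d$.

\begin{proposition}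
Let $K$ be a field of characteristic $p$, and let $p>d>n(n+1)/2$. If $\varphi$ is a linear
functional on the homogeneous polynomials of degree $d$ in $K[x_1,\dots,x_n]$ that vanishes on
the images of $D_1$ and $D_2$ in degree $d$, then $\varphi=0$.
\end{proposition}

\begin{proof}
Extend $\varphi$ by $0$ to the other degrees. For $k>d$ we have $\varphi\circ D_k=0$ for degree
reasons. For $2\le k$ and $k+1\le d$, equation \eqref{comm} divides by $k-1$ with
$1\le k-1<p$. Hence $\varphi\circ D_k=0$ for all $k\ge1$.

Next, let $\alpha$ be a vector of $m\ge1$ positive integers and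
$F_\alpha=x^\alpha K[x_1,\dots,x_m]$, with the operators $D_k$, whose integer coefficients are
read in $K$. We claim that the conclusion of Theorem~\ref{thm:param}, for $m$ variables, holds
in level $N>m(m-1)/2$ whenever $|\alpha|+N<p$. The induction of Section~\ref{sec:proof}
applies with $m$ in place of $n$ and with \eqref{C} replaced by this condition;
Lemma~\ref{lem:product} and \eqref{leibniz} are valid over any field. In $P(1)$ the scalars
that must be nonzero are the integers
$b_j=\alpha_j+c_j-1$ and $|b|+m=|\alpha|+N$, and these lie between $1$ and $p-1$. In the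
second case of the proof of \eqref{star}, where now $a=m-z$, the new parameters $\alpha'$ are
positive integers, and
\[
|\alpha'|+\ell=|\alpha_T|+za+(N-e-za)=|\alpha_T|+N-e\le|\alpha|+N<p,
\]
so the condition is inherited. No other step divides by a scalar.

In Section~\ref{sec:main} the theorem is applied in $m$ variables with $\alpha=(1,\dots,1)$ in
level $d-m$, where $|\alpha|+(d-m)=d<p$. So every monomial of degree $d$ lies in the sum of
the images of the $D_k$, and $\varphi=0$.
\end{proof}

\begin{thebibliography}{1}
\bibitem{source}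
``This Article Contains A Collection Of Results And Problems About The Steenrod Algebra And
Related Algebras Acting On Polynomials Which Non-Specialists In Topolo'',
\url{https://www.maths.ed.ac.uk/~v1ranick/papers/wood2.pdf}.
\end{thebibliography}

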